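\title{The power of function values for $L_p$-approximation in Hilbert and Banach spaces}

\begin{abstract}
Consider worst case approximation in $L_p$ on the unit ball of a function space. The power function $\ell(r,p)$ of a class of spaces is the infimum, over the spaces in the class whose optimal rate of convergence with arbitrary linear information is $r$, of the optimal rate with function values divided by $r$. We show that the power functions of Banach spaces and of Hilbert spaces differ for every $p\in[1,\infty]$; separable Banach spaces on countable domains suffice to see this. We also determine both functions. The Banach power function vanishes identically. The Hilbert power function equals $1$ for $p=\infty$; for $p<\infty$ it equals $0$ if $r\le\frac12$ and $r/(r+(\frac12-\frac1p)_+)$ if $r>\frac12$.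
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A function $f$ from the unit ball of a space $F$ is to be approximated in $L_p$ from $n$ real numbers. The numbers may be arbitrary continuous linear functionals of $f$, or they may be restricted to values of $f$ at points. The restriction can only increase the error. We ask which fraction of the rate of convergence survives it, in the worst case over all spaces $F$, and whether this fraction is larger for Hilbert spaces than for Banach spaces.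

Let $(D,\mu)$ be a measure space, let $p\in[1,\infty]$, and let $\|\cdot\|_p$ be the norm of $L_p=L_p(D,\mu)$, the essential supremum if $p=\infty$. A Banach space $F\ne\{0\}$ of real measurable functions, defined at every point of $D$, is called \emph{admissible for $L_p$} if
\begin{enumerate}
\item[(A1)] the evaluations $\delta_x\colon f\mapsto f(x)$, $x\in D$, are continuous on $F$;
\item[(A2)] $F$ is continuously embedded in $L_p$: the linear map $F\to L_p$, $f\mapsto f$, is continuous and injective, so a function in $F$ that vanishes almost everywhere is zero.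
\end{enumerate}
An algorithm using $n$ pieces of information is a map $A_n(f)=\varphi(L_1(f),\dots,L_n(f))$ with $L_1,\dots,L_n\in F^*$ and an arbitrary map $\varphi\colon\mathbb R^n\to L_p$. The $n$-th minimal worst case error is
\[
e_n^{\mathrm{all}}(F,L_p)=\inf_{A_n}\ \sup_{\|f\|_F\le1}\|f-A_n(f)\|_p ,
\]
and $e_n^{\mathrm{std}}(F,L_p)$ is the same infimum restricted to algorithms with $L_j=\delta_{x_j}$, $x_j\in D$ (standard information). The optimal rates of convergence are
\[
r^{\mathrm{all}}(F,p)=\sup\Big\{r\ge0:\ \sup_{n\ge1}n^r e_n^{\mathrm{all}}(F,L_p)<\infty\Big\}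
\]
and $r^{\mathrm{std}}(F,p)$, defined in the same way with $e_n^{\mathrm{std}}$. For $r>0$ the \emph{power functions} are
\[
\ell^{\mathrm B}(r,p)=\inf_F\frac{r^{\mathrm{std}}(F,p)}{r},\qquad \ell^{\mathrm H}(r,p)=\inf_H\frac{r^{\mathrm{std}}(H,p)}{r},
\]
where the infima run over all measure spaces $(D,\mu)$ and all admissible Banach spaces $F$, respectively Hilbert spaces $H$, whose rate $r^{\mathrm{all}}$ equals $r$. The value $1$ means that function values never lose anything in the rate; the value $0$ means that no fixed fraction of the rate is guaranteed. Both classes are nonempty (Lemma~\ref{lem:model}), $r^{\mathrm{std}}\le r^{\mathrm{all}}$, and Hilbert spaces are Banach spaces, so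
\[
0\le\ell^{\mathrm B}(r,p)\le\ell^{\mathrm H}(r,p)\le1 .
\]
For $p=2$ it is known \cite{power} that $\ell^{\mathrm B}(r,2)=0<\frac12\le\ell^{\mathrm H}(r,2)$ for $r\in(\frac12,1]$. The problem, posed in \cite{power}, is to find all $p\in[1,\infty]$ for which $\ell^{\mathrm B}(\cdot,p)\ne\ell^{\mathrm H}(\cdot,p)$, that is, for which the two functions differ at some $r>0$.

\subsection{Results}

The answer is the whole interval $[1,\infty]$.

\begin{theorem}\label{thm:main}
Let $q=\max(p,2)$.
\begin{enumerate}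
\item[(i)] If $1\le p<\infty$ and $\frac12<r\le\frac12+\frac1q$, then $\ell^{\mathrm B}(r,p)=0<1-\frac1{2r}\le\ell^{\mathrm H}(r,p)$.
\item[(ii)] For all $r>0$, $\ \ell^{\mathrm B}(r,\infty)\le\max(0,1-\frac1{2r})<1=\ell^{\mathrm H}(r,\infty)$.
\end{enumerate}
Hence $\ell^{\mathrm B}(\cdot,p)\ne\ell^{\mathrm H}(\cdot,p)$ for every $p\in[1,\infty]$. The Banach spaces that give the bounds for $\ell^{\mathrm B}$ in (i) and (ii) are separable and live on countable domains.
\end{theorem}

\begin{theorem}\label{thm:full}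
Let $a_p=(\frac12-\frac1p)_+$.
\begin{enumerate}
\item[(a)] $\ell^{\mathrm H}(r,\infty)=1$ for all $r>0$. For $1\le p<\infty$,
\[
\ell^{\mathrm H}(r,p)=0\ \text{ if }0<r\le\tfrac12,\qquad \ell^{\mathrm H}(r,p)=\frac r{r+a_p}\ \text{ if }r>\tfrac12 .
\]
\item[(b)] $\ell^{\mathrm B}(r,p)=0$ for all $r>0$ and $p\in[1,\infty]$; the spaces used in the proof are not separable.
\item[(c)] Hence $\ell^{\mathrm B}(r,p)\ne\ell^{\mathrm H}(r,p)$ if and only if $p=\infty$ or $r>\frac12$.
\end{enumerate}
\end{theorem}

For $p=2$ a Hilbert space is embedded into another Hilbert space, and one may guess that the advantage of Hilbert spaces is tied to this coincidence and disappears for $p$ far from $2$. The guess fails because the advantage comes from the source space alone. If $(e_i)$ is an orthonormal basis of a finite-dimensional subspace $E$ of $H$, the single function $(\sum_ie_i^2)^{1/2}$ bounds all functions of the unit ball of $E$ at every point, and its $L_p$-norm exceeds the norm of the embedding $E\to L_p$ by at most a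 factor of order $\sqrt{\dim E}$, for every $p<\infty$. This square root is the origin of the threshold $r=\frac12$. At the threshold $\ell^{\mathrm H}(\cdot,p)$, $p<\infty$, jumps from $0$ to values above $\frac12$, since $r/(r+a_p)>r/(r+\frac12)>\frac12$ for $r>\frac12$. The case $p=\infty$ is not the limit of the formula as $p\to\infty$: there the error itself is a supremum of function values, and no rate is lost.

Since $r/(r+\frac12)=1-\frac1{2r+1}>1-\frac1{2r}$, Theorem~\ref{thm:full} contains the inequalities of Theorem~\ref{thm:main}. We nevertheless prove Theorem~\ref{thm:main} first and independently. Its proof is short, and it shows that the answer to the problem does not depend on non-separable examples.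

Section~\ref{sec:tools} reduces the errors to widths and explains how finite-dimensional blocks are assembled into one space. Section~\ref{sec:one} shows the difference between the two classes in the case of a single sample. Sections~\ref{sec:banach} and~\ref{sec:greedy} prove Theorem~\ref{thm:main}. Sections~\ref{sec:lower} and~\ref{sec:upper} give the lower and upper bounds for $\ell^{\mathrm H}$, and Section~\ref{sec:nonsep} completes the proof of Theorem~\ref{thm:full}.

\section{Widths, sums and a model space}\label{sec:tools}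

The letters $C,c$ denote positive constants that may change from line to line. They may depend on $p$, on the rates and on a space fixed at the outset, but not on the parameters $n,k,K,N,T,\dots$ that vary. The natural logarithm is $\log$, and $\|\cdot\|_{\ell_p}$ is the norm with respect to counting measure.

\subsection{Errors as widths}

For an admissible space $F$ and $n\ge0$ let
\[
c_n(F)=\inf_{L_1,\dots,L_n\in F^*}\sup\{\|f\|_p:\ \|f\|_F\le1,\ L_1(f)=\dots=L_n(f)=0\},
\]
and let $g_n(F)$ be the same quantity with $L_i=\delta_{x_i}$, the infimum taken over $x_1,\dots,x_n\in D$. Both sequences are nonincreasing, $c_n\le g_n$, and $c_0=g_0$ is the norm of the embedding.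

\begin{lemma}\label{lem:radius}
$c_n\le e_n^{\mathrm{all}}\le2c_n$ and $g_n\le e_n^{\mathrm{std}}\le2g_n$.
\end{lemma}

\begin{proof}
Fix $L_1,\dots,L_n$. If $\|f\|_F\le1$ and all $L_i(f)$ vanish, then $A_n(f)=A_n(-f)$, so one of $f,-f$ is approximated with error at least $\|f\|_p$. Conversely, for each vector $y$ that occurs as the information of an element of the unit ball, let $\varphi(y)$ be one such element. Then $h=f-A_n(f)$ satisfies $\|h\|_F\le2$ and $L_i(h)=0$ for all $i$. Take the infimum over the allowed functionals.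
\end{proof}

So the rates can be computed from $c_n$ and $g_n$. A lower bound for $g_n$ amounts to finding, for any $n$ points, a function of the unit ball that vanishes at these points and is large in $L_p$. Rates do not see logarithms:

\begin{lemma}\label{lem:logs}
Let $S$ consist of all large integers, or of all large powers of $2$. If $m_k\le Ak\log(k+1)$ and $c_{m_k}(F)\le Ak^{-\rho}(\log(k+1))^A$ for $k\in S$ and some $A\ge1$, then $r^{\mathrm{all}}(F,p)\ge\rho$. The same holds for $g$ and $r^{\mathrm{std}}$.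
\end{lemma}

\begin{proof}
For large $n$ let $k$ be the largest element of $S$ with $k\le n/(A\log n)$. Then $k+1\le n$, hence $m_k\le n$, and $k\ge n/(2A\log n)$. Thus $c_n\le c_{m_k}\le A(2A\log n)^\rho n^{-\rho}(\log n)^A$, which is $O(n^{-\rho'})$ for every $\rho'<\rho$.
\end{proof}

\subsection{Sums of spaces}

Our examples are built from blocks, each of which defeats one number $n$ of sample points. The blocks are placed on disjoint domains.

\begin{lemma}\label{lem:sum}
Let $X_1,X_2,\dots$ be a finite or infinite sequence of spaces, $X_j$ admissible for $L_p(D_j,\mu_j)$. Let $\omega_j>0$ with $\sum_jc_0(X_j)/\omega_j<\infty$, and let $t\in\{1,2\}$. On the disjoint union $D$ of the $D_j$, with the sum of the measures, let $F$ be the space of functions $f$ with $f_j:=f|_{D_j}\in X_j$ and $\|f\|_F=(\sum_j(\omega_j\|f_j\|_{X_j})^t)^{1/t}<\infty$. Then $F$ is admissible. It is separable if all $X_j$ are, and it is a Hilbert space if all $X_j$ are and $t=2$. Moreover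
\begin{equation}\label{eq:sum}
c_{Kk}(F)\le\sum_{j\le K}\frac{c_k(X_j)}{\omega_j}+\sum_{j>K}\frac{c_0(X_j)}{\omega_j},\qquad c_n(F)\ge\frac{c_n(X_j)}{\omega_j},
\end{equation}
and the same holds with $g$ in place of $c$. For two summands, $r^{\mathrm{all}}$ and $r^{\mathrm{std}}$ of the sum are the minima of the corresponding rates of the summands.
\end{lemma}

\begin{proof}
$F$ is the $\ell_t$-sum of the $X_j$ with rescaled norms, which gives completeness, separability and the Hilbert property. Since $\|f_j\|_{X_j}\le\|f\|_F/\omega_j$, evaluations are continuous and $\|f\|_p\le\sum_j\|f_j\|_p\le\sum_jc_0(X_j)\omega_j^{-1}\|f\|_F$. If $f=0$ a.e., then each $f_j$ vanishes a.e.\ and so is zero. For the first inequality in \eqref{eq:sum}, apply $k$ almost optimal functionals (or points) of $X_j$ to $f_j$ for each $j\le K$, and use $\|f\|_p\le\sum_j\|f_j\|_p$. For the second, restrict the given functionals to the functions supported in $D_j$; in the case of points, such functions vanish at the points outside $D_j$, and at most $n$ points lie in $D_j$. For two summands with $\omega_j=1$ we get $\max_jc_{2k}(X_j)\le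 c_{2k}(F)\le c_k(X_1)+c_k(X_2)$, and likewise for $g$; general weights change only constants.
\end{proof}

The next lemma turns blocks on which $n_j$ samples gain nothing, for a very sparse sequence $n_j$, into a space with $r^{\mathrm{std}}=0$.

\begin{lemma}\label{lem:diag}
Let $n_j=2^{j^2}$, let $0<\rho_1\le\rho_2\le\cdots$ with limit $\rho_*<\infty$, and let $A,a>0$. Let $X_j$, $j\ge1$, be finite-dimensional admissible spaces with
\[
c_0(X_j)\le A,\qquad c_k(X_j)\le Ajk^{-\rho_j}\ \ (k\ge2),\qquad g_{n_j}(X_j)\ge a .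
\]
Then the sum $F$ with $\omega_j=2^j$ and $t\in\{1,2\}$ has $r^{\mathrm{all}}(F,p)\ge\rho_*$ and $r^{\mathrm{std}}(F,p)=0$.
\end{lemma}

\begin{proof}
By \eqref{eq:sum}, $n_j^\eta g_{n_j}(F)\ge a2^{\eta j^2-j}\to\infty$ for every $\eta>0$, so $r^{\mathrm{std}}=0$. Fix $i$ and let $k\ge2$ be at least $\dim X_j$ for all $j<i$. Then $c_k(X_j)=0$ for $j<i$, and $c_k(X_j)\le Ajk^{-\rho_i}$ for $j\ge i$. With $K=\lceil\rho_*\log_2k\rceil$, \eqref{eq:sum} gives $c_{Kk}(F)\le Ak^{-\rho_i}\sum_jj2^{-j}+A2^{-K}\le3Ak^{-\rho_i}$. By Lemma~\ref{lem:logs}, $r^{\mathrm{all}}\ge\rho_i$ for every $i$.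
\end{proof}

Most blocks live on a finite set $D$ in which every point has positive mass. There every nonzero normed space of functions is admissible. Hilbert blocks arise as the range $Y$ of a linear map $\Phi\colon\mathbb R^m\to\mathbb R^D$ with the \emph{quotient norm} $\|f\|_Y=\min\{\|\xi\|_{\ell_2}:\Phi\xi=f\}$. The minimizer $\xi(f)$ is the unique preimage in $(\ker\Phi)^\perp$ and depends linearly on $f$. Hence $Y$ is a Hilbert space, and the coordinates of the \emph{minimal representation} $\xi(f)$ are linear functionals on $Y$.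

\subsection{A space with $r^{\mathrm{all}}=r^{\mathrm{std}}=r$}

The definition of the power functions asks for $r^{\mathrm{all}}=r$ exactly, while constructions give $r^{\mathrm{all}}\ge r$. Adding a summand with known rate closes the gap. Put $b_p=(\frac1p-\frac12)_+$.

\begin{lemma}\label{lem:large}
Let $M\subset\mathbb R^N$ be a subspace with $\dim M\ge N/2$ and let $p\in[1,\infty]$. Then there is $y\in M\setminus\{0\}$ with $\|y\|_{\ell_p}\ge\frac12N^{b_p}\|y\|_{\ell_2}$.
\end{lemma}

\begin{proof}
Let $p\ge2$ and let $P$ be the orthogonal projection onto $M$. Since $\operatorname{tr}P\ge N/2$, some diagonal entry satisfies $P_{ii}\ge\frac12$. For $y=Pe_i$ we have $y_i=P_{ii}=\|y\|_{\ell_2}^2$, so $\|y\|_{\ell_p}\ge\|y\|_{\ell_2}^2\ge\|y\|_{\ell_2}/\sqrt2$.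

Let $p<2$ and let $y$ be an extreme point of $M\cap[-1,1]^N$. At least $\dim M$ coordinates of $y$ equal $\pm1$: otherwise some $z\in M\setminus\{0\}$ vanishes at all these coordinates, and $y\pm\epsilon z\in M\cap[-1,1]^N$ for small $\epsilon>0$. Hence $\|y\|_{\ell_p}\ge(N/2)^{1/p}$ and $\|y\|_{\ell_2}\le N^{1/2}$.
\end{proof}

\begin{lemma}\label{lem:model}
Let $p\in[1,\infty]$ and $r>0$. On $D=\mathbb N$ with counting measure let $H_0(r)$ be the Hilbert space with $\|f\|^2=\sum_ii^{2(r+b_p)}f(i)^2$. Then $H_0(r)$ is admissible and $r^{\mathrm{all}}=r^{\mathrm{std}}=r$.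
\end{lemma}

\begin{proof}
Let $n\ge0$ and let $f$ vanish at $1,\dots,n$. If $p\ge2$, then $\|f\|_p\le\|f\|_{\ell_2}\le(n+1)^{-r}\|f\|$. If $p<2$, H\"older's inequality with $\frac1p=\frac12+b_p$ gives $\|f\|_p\le(\sum_{i>n}i^{-1-r/b_p})^{b_p}\|f\|\le C(n+1)^{-r}\|f\|$. So the embedding is continuous and $g_n\le C(n+1)^{-r}$. Given $n\ge1$ functionals, their common kernel among the functions supported in $\{1,\dots,2n\}$ has dimension at least $n$. For the vector $y$ of Lemma~\ref{lem:large} with $N=2n$ we have $\|y\|\le(2n)^{r+b_p}\|y\|_{\ell_2}\le2(2n)^r\|y\|_p$. Thus $c_n\ge\frac12(2n)^{-r}$.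
\end{proof}

\begin{lemma}\label{lem:reduce}
Let $F$ be admissible, $r>0$ and $\beta\in[0,1]$, with $r^{\mathrm{all}}(F,p)\ge r$ and $r^{\mathrm{std}}(F,p)\le\beta r$. Then $\ell^{\mathrm B}(r,p)\le\beta$, and $\ell^{\mathrm H}(r,p)\le\beta$ if $F$ is a Hilbert space.
\end{lemma}

\begin{proof}
By Lemmas~\ref{lem:sum} and~\ref{lem:model}, the sum of $F$ and $H_0(r)$ with $t=2$ has $r^{\mathrm{all}}=r$ and $r^{\mathrm{std}}\le\beta r$.
\end{proof}

If $F$ is separable and its domain is countable, the same holds for the sum.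

\section{One sample}\label{sec:one}

Let $p<\infty$ and $q=\max(p,2)$, and let $D$ consist of an even number $N$ of points of mass $1/N$. For $f\in\mathbb R^D$,
\begin{equation}\label{eq:Nq}
\|f\|_p\le N^{-1/q}\|f\|_{\ell_2},
\end{equation}
because $\|f\|_p\le\|f\|_2=N^{-1/2}\|f\|_{\ell_2}$ for $p\le2$ and $\|f\|_p=N^{-1/p}\|f\|_{\ell_p}$ for $p\ge2$. We write $f=a+h$ with a constant $a$ and a perturbation $h\in\mathbb R^D$, and compare two norms:
\[
\|f\|_X=\min_{f=a+h}\big(|a|+\|h\|_{\ell_1}\big),\qquad\|f\|_Y=\min_{f=a+h}\big(a^2+\|h\|_{\ell_2}^2\big)^{1/2}.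
\]
The space $Y$ is a Hilbert space.

\emph{One function value is useless in both spaces.} The function $f=1-\mathbf 1_{\{x_1\}}$ vanishes at $x_1$, has norm at most $2$, and $\|f\|_p=(1-1/N)^{1/p}\ge\frac12$. So $g_1\ge\frac14$. A spike at the sample point hides the constant.

\emph{One linear functional is effective in both spaces.} If $f=a+h$ has mean zero, then $f$ is the orthogonal projection of $h$ onto the vectors of mean zero, so $\|f\|_{\ell_2}\le\|h\|_{\ell_2}\le\|h\|_{\ell_1}$. By \eqref{eq:Nq}, $c_1\le N^{-1/q}$.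

\emph{The spaces differ in the further decay of $c_k$.} To use such blocks in a space of rate $\rho$ we need $c_k\le Ck^{-\rho}$ for all $k$, uniformly in $N$. In $Y$, apply Lemma~\ref{lem:large} to the kernel of $N/2$ functionals. It contains $y\ne0$ with $\|y\|_p=N^{-1/p}\|y\|_{\ell_p}\ge\frac12N^{-1/q}\|y\|_{\ell_2}\ge\frac12N^{-1/q}\|y\|_Y$. So $c_{N/2}(Y)\ge\frac12N^{-1/q}$, and $\rho\le\frac1q\le\frac12$ is forced. In $X$ the perturbations form an $\ell_1$-ball, and $k$ suitable functionals shrink the $\ell_2$-norm on an $\ell_1$-ball by the factor $(\log(eN)/k)^{1/2}$ (Lemma~\ref{lem:GG}). This extra factor allows every $\rho<\frac12+\frac1q$, which is the range in Theorem~\ref{thm:main}(i).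

\emph{No Hilbert block passes $\frac12$.} Let $p=2$, let $\mu$ be any probability measure, and let $H$ be the orthogonal sum of the constants, with $\|1\|=1$, and an $N$-dimensional space $E$ of perturbations with $\|h\|_2\le N^{-\rho}\|h\|$. For an orthonormal basis $(e_i)$ of $E$ put $G=(\sum_ie_i^2)^{1/2}$. Then $|h(x)|\le G(x)\|h\|$ by the Cauchy--Schwarz inequality, and $\|G\|_2^2=\sum_i\|e_i\|_2^2\le N^{1-2\rho}$. Since $\mu$ is a probability measure, there is $x_1$ with $G(x_1)\le\|G\|_2$. If $f=a+h$ has norm at most $1$ and $f(x_1)=0$, then $|a|=|h(x_1)|\le N^{1/2-\rho}$, so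
\[
g_1(H)\le N^{1/2-\rho}+N^{-\rho}.
\]
For $\rho>\frac12$ the constant cannot be hidden from a well chosen point. Section~\ref{sec:greedy} carries out this argument for all $n$, all $p<\infty$ and all scales at once. Section~\ref{sec:upper} shows that for $\rho<\frac12$ hiding is possible in Hilbert spaces for every $p<\infty$, with random signs in place of spikes.

\section{Separable Banach spaces}\label{sec:banach}

\subsection{Random signs and sections of the $\ell_1$-ball}

We use two facts about nets. The unit sphere of $\mathbb R^n$ contains a $\delta$-net with at most $(1+2/\delta)^n$ points. If a seminorm is at most $A$ on a $\frac12$-net, it is at most $2A$ on the sphere, since its maximum $m$ on the sphere satisfies $m\le A+m/2$.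

\begin{lemma}\label{lem:signs}
Let $X$ be a $k\times n$ matrix of independent uniform signs $\pm1$. With probability at least $1-2\cdot33^ne^{-k/24}$,
\[
\tfrac k8\|b\|_{\ell_2}^2\le\|Xb\|_{\ell_2}^2\le32k\|b\|_{\ell_2}^2\qquad\text{for all }b\in\mathbb R^n .
\]
\end{lemma}

\begin{proof}
Fix a unit vector $b$. Then $\|Xb\|_{\ell_2}^2=\sum_{i\le k}Z_i^2$ with independent copies $Z_i$ of $Z=\sum_jb_j\epsilon_j$, where the $\epsilon_j$ are independent signs. We have $\mathbb EZ^2=1$, $\mathbb EZ^4=3-2\sum_jb_j^4\le3$, and $\mathbb Ee^{uZ}=\prod_j\cosh(ub_j)\le e^{u^2/2}$. For a standard Gaussian $\gamma$ independent of $Z$,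
\[
\mathbb Ee^{Z^2/4}=\mathbb Ee^{\gamma Z/\sqrt2}\le\mathbb Ee^{\gamma^2/4}=\sqrt2 ,
\]
so Markov's inequality gives $\mathbb P(\|Xb\|_{\ell_2}^2\ge8k)\le2^{k/2}e^{-2k}\le e^{-k}$. From $e^{-y}\le1-y+y^2/2$ for $y\ge0$ we get $\mathbb Ee^{-Z^2/6}\le1-\frac16+\frac3{72}=\frac78\le e^{-1/8}$, so $\mathbb P(\|Xb\|_{\ell_2}^2\le k/2)\le e^{k/12-k/8}=e^{-k/24}$. Outside an event of probability at most $5^ne^{-k}+33^ne^{-k/24}$, the upper bound $8k$ holds on a $\frac12$-net and the lower bound $k/2$ holds on a $\frac1{16}$-net. Then $\|X\|\le2\sqrt{8k}=\sqrt{32k}$, and on the sphere $\|Xb\|_{\ell_2}\ge\sqrt{k/2}-\frac1{16}\sqrt{32k}=\sqrt{k/8}$.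
\end{proof}

The following is a weak form of the Garnaev--Gluskin theorem.

\begin{lemma}\label{lem:GG}
There is an absolute constant $C_0\ge1$ such that for $1\le k\le N$ there are $k$ linear functionals on $\mathbb R^N$ with $\|x\|_{\ell_2}\le C_0(\log(eN)/k)^{1/2}\|x\|_{\ell_1}$ on their common kernel.
\end{lemma}

\begin{proof}
Let $m=\lfloor k/(200\log(eN))\rfloor$. If $m=0$, then $200\log(eN)/k>1$, and $\|x\|_{\ell_2}\le\|x\|_{\ell_1}$ suffices as soon as $C_0\ge\sqrt{200}$. Let $m\ge1$, so $k\ge200$. Apply Lemma~\ref{lem:signs} to each set of $m$ columns of a random $k\times N$ sign matrix $X$. As $\log(33N)\le3.5\log(eN)$, the failure probability is at most $2(33N)^me^{-k/24}\le2e^{3.5k/200-k/24}<1$. So some $X$ satisfies the two inequalities of Lemma~\ref{lem:signs} for all $b$ with at most $m$ nonzero entries. The functionals are the rows of $X$.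

Let $Xx=0$. Order the indices by decreasing $|x_i|$ and cut them into consecutive sets $T_0,T_1,\dots$ of size $m$, the last one possibly smaller. Let $x_{T}$ be the vector that agrees with $x$ on $T$ and vanishes elsewhere. Each entry of $x_{T_j}$ is at most the average of $|x_i|$ over $T_{j-1}$, so $\|x_{T_j}\|_{\ell_2}\le m^{-1/2}\|x_{T_{j-1}}\|_{\ell_1}$, and $\Sigma:=\sum_{j\ge1}\|x_{T_j}\|_{\ell_2}\le m^{-1/2}\|x\|_{\ell_1}$. Since $Xx_{T_0}=-\sum_{j\ge1}Xx_{T_j}$,
\[
\|x_{T_0}\|_{\ell_2}\le\sqrt{8/k}\,\|Xx_{T_0}\|_{\ell_2}\le\sqrt{8/k}\,\sqrt{32k}\,\Sigma=16\Sigma .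
\]
Hence $\|x\|_{\ell_2}\le17m^{-1/2}\|x\|_{\ell_1}$, and $m\ge k/(400\log(eN))$.
\end{proof}

\subsection{The examples}

\begin{proposition}\label{prop:banach}
\begin{enumerate}
\item[(i)] If $p<\infty$, $q=\max(p,2)$ and $0<r\le\frac12+\frac1q$, then $\ell^{\mathrm B}(r,p)=0$.
\item[(ii)] If $0<r\le\frac12$, then $\ell^{\mathrm B}(r,\infty)=0$.
\item[(iii)] If $r>\frac12$, then $\ell^{\mathrm B}(r,\infty)\le1-\frac1{2r}$.
\end{enumerate}
All spaces used are separable and live on countable domains.
\end{proposition}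

\begin{proof}
(i) To hide the constant from $n$ samples at bounded cost, we make the spikes of Section~\ref{sec:one} cheaper by the factor $n$. Let $N\ge\max(2n,n^p)$, let $D$ have $N$ points of mass $1/N$, and let $X(n,N)=\mathbb R^D$ with
\[
\|f\|_X=\min_{f=a+h}\big(|a|+\|h\|_{\ell_1}/n\big).
\]
The unit ball is the convex hull of $\pm1$ and $\pm n\mathbf 1_{\{x\}}$, $x\in D$. Since $\|n\mathbf 1_{\{x\}}\|_p=nN^{-1/p}\le1$, we have $c_0(X)\le1$. This is where $p<\infty$ is needed.

Given $x_1,\dots,x_n$, the function $f=1-\mathbf 1_{\{x_1,\dots,x_n\}}$ vanishes at these points, $\|f\|_X\le2$, and $\|f\|_p\ge(1-n/N)^{1/p}\ge\frac12$. So $g_n(X)\ge\frac14$.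

For $2\le k\le N$ use the mean and $k-1$ functionals from Lemma~\ref{lem:GG}. Let $f=a+h$ lie in their kernel, with $|a|+\|h\|_{\ell_1}/n\le1$. As the mean of $f$ vanishes, $|a|\le\|h\|_{\ell_1}/N$, so $\|f\|_{\ell_1}\le N|a|+\|h\|_{\ell_1}\le2n$. With \eqref{eq:Nq},
\[
c_k(X)\le2C_0\,nN^{-1/q}\big(\log(eN)/(k-1)\big)^{1/2}\qquad(2\le k\le N),
\]
and $c_k(X)=0$ for $k\ge N$. Let $\frac12\le\rho<\frac12+\frac1q$. For $2\le k\le N$ we have $k^\rho(k-1)^{-1/2}\le\sqrt2\,N^{\rho-1/2}$, hence for fixed $n$
\[
\sup_{k\ge2}k^\rho c_k(X(n,N))\le2\sqrt2\,C_0\,nN^{\rho-\frac12-\frac1q}\sqrt{\log(eN)}\longrightarrow0\qquad(N\to\infty).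
\]
Choose $\rho_j\in[\frac12,\frac12+\frac1q)$ increasing to $\frac12+\frac1q$, and $N_j$ so large that $X_j=X(n_j,N_j)$, $n_j=2^{j^2}$, satisfies $c_k(X_j)\le k^{-\rho_j}$ for $k\ge2$. Lemma~\ref{lem:diag} with $t=1$ gives $F$ with $r^{\mathrm{all}}\ge\frac12+\frac1q$ and $r^{\mathrm{std}}=0$. Apply Lemma~\ref{lem:reduce} with $\beta=0$.

(ii) In $L_\infty$ a spike is not small, and it can itself serve as the hidden function. Let $X_j=\ell_1^{N_j}$ on $N_j=2n_j$ points of mass $1$. Then $c_0(X_j)=1$, and $g_{n_j}(X_j)=1$ because some point is not sampled. Since $\log(eN_j)\le3j^2$ and $\|\cdot\|_{\ell_\infty}\le\|\cdot\|_{\ell_2}$, Lemma~\ref{lem:GG} gives $c_k(X_j)\le\sqrt3\,C_0jk^{-1/2}$ for $1\le k\le N_j$, and $c_k(X_j)=0$ for larger $k$. Apply Lemma~\ref{lem:diag} with $\rho_j=\frac12$, then Lemma~\ref{lem:reduce}.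

(iii) Let $s=r-\frac12>0$, let $D=\mathbb N$ with counting measure, and let $\|f\|_F=\sum_ii^s|f(i)|$. Sampling at $1,\dots,n$ gives $g_n\le(n+1)^{-s}$. Conversely, $n$ points miss some $i\le n+1$, and $f=i^{-s}\mathbf 1_{\{i\}}$ gives $g_n\ge(n+1)^{-s}$. So $r^{\mathrm{std}}=s$.

Let $B_j=\{2^j,\dots,2^{j+1}-1\}$ and $f_j=f\mathbf 1_{B_j}$, so that $\|f_j\|_{\ell_1}\le2^{-js}\|f\|_F$. Let $K\ge1$ and $K'=\lceil K(1+\frac1{2s})\rceil$. Use all coordinates in $B_j$ for $j<K$, and $2^K$ functionals from Lemma~\ref{lem:GG} on each $B_j$ with $K\le j\le K'$. These are $O(K2^K)$ functionals. Let $\|f\|_F\le1$ lie in their kernel. For $K\le j\le K'$,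
\[
\|f_j\|_\infty\le C_0\big((j+1)2^{-K}\big)^{1/2}2^{-js}\le CK^{1/2}2^{-K(s+1/2)},
\]
and for $j>K'$ we have $\|f_j\|_\infty\le2^{-js}\le2^{-K(s+1/2)}$. By Lemma~\ref{lem:logs}, $r^{\mathrm{all}}\ge s+\frac12=r$. Apply Lemma~\ref{lem:reduce} with $\beta=s/r$.
\end{proof}

\section{Hilbert spaces: greedy choice of points}\label{sec:greedy}

Let $H$ be an admissible Hilbert space and let $k_x\in H$ be the Riesz representer of $\delta_x$, so $f(x)=\langle f,k_x\rangle$. For a finite-dimensional subspace $W\subset H$,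
\begin{equation}\label{eq:dist}
\operatorname{dist}(k_x,W)=\sup\{|f(x)|:\ \|f\|\le1,\ f\perp W\},
\end{equation}
since both sides equal the norm of the projection of $k_x$ onto $W^\perp$. General information corresponds to an arbitrary $W$, and function values to a $W$ spanned by some of the $k_x$. So for uniform errors the question is geometric: if a set is well approximated by $n$-dimensional subspaces, is it well approximated by spans of $n$ of its own elements?

\subsection{The greedy lemma}

Let $\mathcal K\ne\emptyset$ be a bounded subset of a Hilbert space, with Kolmogorov widths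
\[
d_n=\inf_{\dim W\le n}\ \sup_{v\in\mathcal K}\operatorname{dist}(v,W).
\]
Put $V_0=\{0\}$ and choose $v_1,v_2,\ldots\in\mathcal K$ successively so that $\operatorname{dist}(v_{j+1},V_j)\ge\frac12\sigma_j$, where $V_j=\operatorname{span}(v_1,\dots,v_j)$ and $\sigma_j=\sup_{v\in\mathcal K}\operatorname{dist}(v,V_j)$. The sequence $\sigma_j$ is nonincreasing. The next lemma is due to Binev et al.\ and DeVore--Petrova--Wojtaszczyk; we include a proof. It estimates the volume spanned by $n$ consecutive greedy vectors from below by the greedy rule and from above by the width.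

\begin{lemma}\label{lem:greedy}
If $d_n\le Cn^{-\beta}$ for $n\ge1$ and some $\beta>0$, then $\sigma_n\le C'n^{-\beta}$ for $n\ge1$.
\end{lemma}

\begin{proof}
We first show that for even $n=2m\ge2$
\begin{equation}\label{eq:greedy}
\sigma_{2n}\le2\sqrt{2\sigma_nd_{m}} .
\end{equation}
Let $\sigma_{2n}>0$. For $i=1,\dots,n$ let $\psi_i$ be the normalized component of $v_{n+i}$ orthogonal to $V_{n+i-1}$. The $\psi_i$ are orthonormal and orthogonal to $V_n$. Consider the $n\times n$ matrix $A$ with entries $A_{ij}=\langle v_{n+j},\psi_i\rangle$. For $j<i$ we have $v_{n+j}\in V_{n+i-1}$, so $A_{ij}=0$; and $A_{ii}=\operatorname{dist}(v_{n+i},V_{n+i-1})\ge\frac12\sigma_{n+i-1}\ge\frac12\sigma_{2n}$. Hence $\det A\ge(\sigma_{2n}/2)^n$.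

By Bessel's inequality the columns $A_j$ satisfy $\|A_j\|_{\ell_2}\le\operatorname{dist}(v_{n+j},V_n)\le\sigma_n$. Let $d'>d_m$, and choose $W$ with $\dim W\le m$ and $w_j\in W$ with $\|v_{n+j}-w_j\|\le d'$. The vectors $(\langle w_j,\psi_i\rangle)_{i\le n}$ lie in an $m$-dimensional subspace $E\subset\mathbb R^n$, and $\operatorname{dist}(A_j,E)\le d'$, again by Bessel. Express the columns in an orthonormal basis of $\mathbb R^n$ whose first $m$ vectors span $E$; this does not change $|\det A|$. The squared norms of the first $m$ rows of the new matrix have sum at most $n\sigma_n^2$, and those of the last $m$ rows have sum $\sum_j\operatorname{dist}(A_j,E)^2\le nd'^2$. Hadamard's inequality bounds $|\det|$ by the product of the row norms, and the inequality of arithmetic and geometric means in each group of rows gives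
\[
(\sigma_{2n}/2)^{2n}\le\Big(\frac{n\sigma_n^2}m\Big)^m\Big(\frac{nd'^2}m\Big)^m=(2\sigma_nd')^n .
\]
Letting $d'\downarrow d_m$ proves \eqref{eq:greedy}.

Choose $C'\ge8\cdot8^\beta C$ with $\sigma_1\le C'$ and $\sigma_2\le C'2^{-\beta}$. If $n$ is even and $\sigma_n\le C'n^{-\beta}$, then \eqref{eq:greedy} gives $\sigma_{2n}\le2\sqrt{2C'C2^\beta}\,n^{-\beta}\le C'(2n)^{-\beta}$. By induction the bound holds for all powers of $2$, and by monotonicity for all $n$ with the constant $2^\beta C'$.
\end{proof}

\begin{lemma}\label{lem:weighted}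
Let $\emptyset\ne D'\subset D$, $\gamma\colon D'\to(0,\infty)$ and $A,\beta>0$. Suppose that $|f(x)|\le A\gamma(x)\|f\|$ for $f\in H$, $x\in D'$, and that for each $n\ge1$ there is $W_n\subset H$ with $\dim W_n\le n$ and $|f(x)|\le An^{-\beta}\gamma(x)\|f\|$ for $f\perp W_n$, $x\in D'$. Then there are points $x_1,x_2,\ldots\in D'$ and a constant $A'$ such that $f(x_1)=\dots=f(x_n)=0$ implies $|f(x)|\le A'n^{-\beta}\gamma(x)\|f\|$ for all $x\in D'$.
\end{lemma}

\begin{proof}
By \eqref{eq:dist}, the set $\mathcal K=\{k_x/\gamma(x):x\in D'\}$ is bounded and has $d_n\le An^{-\beta}$. The greedy vectors are $k_{x_i}/\gamma(x_i)$ with $x_i\in D'$, and $f\perp V_n$ means $f(x_1)=\dots=f(x_n)=0$. Apply Lemma~\ref{lem:greedy} and \eqref{eq:dist} with $W=V_n$.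
\end{proof}

\subsection{Dyadic decomposition}

The identity $\|G\|_2^2=\sum_i\|e_i\|_2^2$ of Section~\ref{sec:one} has the following substitute for $p\ne2$.

\begin{lemma}\label{lem:gauss}
Let $p<\infty$, let $E\subset H$ be finite-dimensional with $\|h\|_p\le A\|h\|$ on $E$, let $(h_i)$ be orthonormal in $E$ and $\lambda_i\ge0$. Then $\|(\sum_i\lambda_ih_i^2)^{1/2}\|_p\le\kappa_pA(\sum_i\lambda_i)^{1/2}$, where $\kappa_p$ depends only on $p$.
\end{lemma}

\begin{proof}
Let $\gamma_i$ be independent standard Gaussians and $m_p=(\mathbb E|\gamma_1|^p)^{1/p}$. For each $x$ the variable $\sum_i\gamma_i\sqrt{\lambda_i}\,h_i(x)$ is Gaussian with variance $\sum_i\lambda_ih_i(x)^2$. The $h_i$ lie in $L_p$ with $p<\infty$, so they vanish off a $\sigma$-finite set and Tonelli's theorem applies: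
\[
m_p^p\,\Big\|\Big(\sum_i\lambda_ih_i^2\Big)^{1/2}\Big\|_p^p=\mathbb E\Big\|\sum_i\gamma_i\sqrt{\lambda_i}\,h_i\Big\|_p^p\le A^p\,\mathbb E\Big(\sum_i\lambda_i\gamma_i^2\Big)^{p/2}.
\]
The last expectation is at most $m_p^p(\sum_i\lambda_i)^{p/2}$ if $p\ge2$, by Minkowski's inequality in $L_{p/2}$, and at most $(\sum_i\lambda_i)^{p/2}$ if $p\le2$, by Jensen's inequality.
\end{proof}

\begin{lemma}\label{lem:dyadic}
Let $H$ be an admissible Hilbert space, $p\in[1,\infty]$, and $c_n(H)\le Cn^{-\rho}$ for $n\ge1$ with $\rho>0$. Then there are mutually orthogonal subspaces $E_0,E_1,\dots$ with $\dim E_k\le2^k$ and constants $C_1,C_2$ such that, with $U_K=E_0\oplus\dots\oplus E_K$ (so $\dim U_K\le2^{K+1}$):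
\begin{enumerate}
\item[(a)] $\|f\|_p\le C_12^{-K\rho}\|f\|$ whenever $f\in E_K$ or $f\perp U_K$.
\item[(b)] $\bigcup_KU_K$ is dense in $H$. In particular $H$ is separable, and $f=\sum_kf_k$, with $f_k$ the projection of $f$ onto $E_k$, converges in $H$ and at every point of $D$.
\item[(c)] Let $G_k=(\sum_ie_{k,i}^2)^{1/2}$ for an orthonormal basis $(e_{k,i})_i$ of $E_k$. Then $|h(x)|\le G_k(x)\|h\|$ for $h\in E_k$ and $x\in D$. If $p<\infty$, then $\|G_k\|_p\le C_22^{k(1/2-\rho)}$.
\end{enumerate}
\end{lemma}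

\begin{proof}
By the Riesz representation theorem there are $Z_k\subset H$ with $\dim Z_k\le2^k$ and $\|f\|_p\le2C2^{-k\rho}\|f\|$ for $f\perp Z_k$. Put $U_K=Z_0+\dots+Z_K$, $E_0=U_0$, and let $E_k$ be the orthogonal complement of $U_{k-1}$ in $U_k$. Then $\dim E_k\le\dim Z_k$, $U_K^\perp\subset Z_K^\perp$, and $E_k\subset Z_{k-1}^\perp$ for $k\ge1$, so (a) holds with $C_1=\max(c_0,2^{1+\rho}C)$. If $f\perp U_K$ for all $K$, then $\|f\|_p=0$ by (a), and $f=0$ by injectivity in (A2). This gives density; pointwise convergence follows from (A1). Part (c) is the Cauchy--Schwarz inequality and Lemma~\ref{lem:gauss} with $\lambda_i=1$.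
\end{proof}

\subsection{Lower bounds for $r^{\mathrm{std}}$}

\begin{proposition}\label{prop:infty}
$\ell^{\mathrm H}(r,\infty)=1$ for all $r>0$.
\end{proposition}

\begin{proof}
Let $r^{\mathrm{all}}(H,\infty)=r$ and $0<\rho<r$, so $c_n\le Cn^{-\rho}$. We must pass from the essential supremum to a supremum over points, with one exceptional set for all $f$; separability allows this. Let $\{f_i\}$ be countable and dense in $H$ (Lemma~\ref{lem:dyadic}(b)), and let $D'$ be the complement of the null set $\bigcup_i\{|f_i|>\|f_i\|_\infty\}$. If $D'$ were empty, $\mu$ would vanish and (A2) would give $H=\{0\}$. By continuity of $\delta_x$ and of the embedding, the inequality $|f(x)|\le\|f\|_\infty$, $x\in D'$, extends from the $f_i$ to all $f\in H$. Hence $\|f\|_\infty=\sup_{D'}|f|$. The hypotheses of Lemma~\ref{lem:weighted} hold with $\gamma=1$, $\beta=\rho$ and $A=\max(c_0,2C)$, and the lemma gives $g_n\le A'n^{-\rho}$. So $r^{\mathrm{std}}\ge\rho$ for all $\rho<r$.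
\end{proof}

The weighted $\ell_1$-space in Proposition~\ref{prop:banach}(iii) shows that this conclusion fails for Banach spaces; the proof used orthogonality in Lemma~\ref{lem:greedy}. For $p<\infty$ we reduce to a uniform problem by dividing by a function $\gamma\in L_p$ that dominates all levels. The passage from $E_k$ to $G_k$ costs the factor $2^{k/2}$, that is, $\frac12$ in the rate.

\begin{proposition}\label{prop:half}
Let $1\le p<\infty$ and let $H$ be an admissible Hilbert space with $r=r^{\mathrm{all}}(H,p)\in(\frac12,\infty)$. Then $r^{\mathrm{std}}(H,p)\ge r-\frac12$.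
\end{proposition}

\begin{proof}
Let $\frac12<\rho<r$ and $0<\beta<\rho-\frac12$. With the notation of Lemma~\ref{lem:dyadic} put $\gamma=\sum_k2^{k\beta}G_k$. Then $\|\gamma\|_p\le C_2\sum_k2^{k(\beta+1/2-\rho)}<\infty$, so $\{\gamma=\infty\}$ is a null set. For all $f\in H$ and $x\in D$ we have $|f(x)|\le\sum_kG_k(x)\|f_k\|\le\gamma(x)\|f\|$. So all $f$ vanish on $\{\gamma=0\}$, and $D'=\{0<\gamma<\infty\}$ is nonempty by (A2). If $f\perp U_K$, then $|f(x)|\le\sum_{k>K}G_k(x)\|f\|\le2^{-K\beta}\gamma(x)\|f\|$. Take $W_1=\{0\}$, and for $n\ge2$ take $W_n=U_K$ with $2^{K+1}\le n<2^{K+2}$. The hypotheses of Lemma~\ref{lem:weighted} hold with $A=4^\beta$. Thus $f(x_1)=\dots=f(x_n)=0$ implies $|f|\le A'n^{-\beta}\gamma\|f\|$ on $D'$, hence a.e.\ on $D$, and $g_n\le A'\|\gamma\|_pn^{-\beta}$. Let $\rho\uparrow r$ and $\beta\uparrow r-\frac12$.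
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Part (i) follows from Propositions~\ref{prop:banach}(i) and~\ref{prop:half}, and part (ii) from Propositions~\ref{prop:banach}(ii), (iii) and~\ref{prop:infty}. For $p<\infty$ the interval $(\frac12,\frac12+\frac1q]$ is nonempty.
\end{proof}

\section{Hilbert spaces: the sharp lower bound}\label{sec:lower}

The bound $|f|\le\gamma\|f\|$ wastes $\frac12$ in the rate because a uniform estimate is stronger than needed. We now choose random points that control a weighted $L_2$-norm, and pass to $L_p$ afterwards.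

\subsection{The case $2\le p<\infty$}

\begin{proposition}\label{prop:lower}
Let $2\le p<\infty$, $a=\frac12-\frac1p$, and let $H$ be an admissible Hilbert space with $c_n(H)\le Cn^{-\rho}$ for $n\ge1$, where $\rho>\frac12$. Then $r^{\mathrm{std}}(H,p)\ge\rho^2/(\rho+a)$.
\end{proposition}

We use the notation of Lemma~\ref{lem:dyadic}. Let $T$ be a large integer; we shall use about $T2^T$ points. Put
\[
\varepsilon=2^{-T\rho},\qquad J=\Big\lfloor\frac{T\rho}{\rho+a}\Big\rfloor\le T,\qquad R=\Big\lceil\frac{T\rho}{\rho-\frac12}\Big\rceil\ge T .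
\]
The number $\varepsilon$ is the accuracy of $2^T$ general functionals.

\emph{Truncation.} If $f$ vanishes at the sample points, its projection to a finite-dimensional space does not; it equals minus the tail there. The tail beyond level $R$ is bounded at every point by $\tau\|f\|$, where $\tau=\sum_{k>R}G_k$, and $R$ is chosen so that
\begin{equation}\label{eq:tail}
\|\tau\|_p\le C2^{-R(\rho-1/2)}\le C\varepsilon .
\end{equation}
This requires $\rho>\frac12$. We work in $U=U_R$, whose dimension $d$ satisfies $1\le d\le2^{R+1}$ for large $T$.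

\emph{Regularization.} The dimension $d$ may be much larger than the number of points, so the points cannot determine an element of $U$. We only ask them to control a weighted $L_2$-norm up to the error $\varepsilon\|f\|$. Let $\mathcal W=\{1\}$ if $p=2$. If $p>2$, let $s=p/(p-2)$ be the exponent conjugate to $p/2$ and $\mathcal W=\{w\in L_s:w\ge0,\ \|w\|_s\le1\}$. In both cases $\int u^2w\,d\mu\le\|u\|_p^2$ for $w\in\mathcal W$ and $u\in L_p$. For a subspace $V\subset U$ let $B_w^V$ be the operator on $V$ with $\langle B_w^Vf,h\rangle=\varepsilon^{-2}\int fhw\,d\mu$ for $f,h\in V$; it is linear in $w$. Write $B_w=B_w^U$. For $w\in\mathcal W$ define a second Euclidean norm on $U$ and the corresponding pointwise bound,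
\[
\|f\|_\varepsilon^2=\|f\|^2+\varepsilon^{-2}\int f^2w\,d\mu=\langle(I+B_w)f,f\rangle,\qquad K_V(x)=\sup\{f(x)^2:f\in V,\ \|f\|_\varepsilon\le1\}.
\]
By the Cauchy--Schwarz inequality and its equality case, $K_V=\sum_iv_i^2$ for every $\|\cdot\|_\varepsilon$-orthonormal basis $(v_i)$ of $V$. If $(e_i)$ is an orthonormal basis of eigenvectors of $B_w^V$ with eigenvalues $\beta_i$, then the vectors $(1+\beta_i)^{-1/2}e_i$ form such a basis, so $K_V=\sum_ie_i^2/(1+\beta_i)$ and
\begin{equation}\label{eq:trace}
\operatorname{tr}\big((I+B_w^V)^{-1}B_{w'}^V\big)=\sum_i\frac{\langle B^V_{w'}e_i,e_i\rangle}{1+\beta_i}=\varepsilon^{-2}\int K_V\,w'\,d\mu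
\end{equation}
whenever $w'$ is an element of $\mathcal W$ or a difference of two such elements. The quantity $N(w)=\operatorname{tr}((I+B_w)^{-1}B_w)=\varepsilon^{-2}\int K_Uw\,d\mu$ counts the directions in which the weighted $L_2$-norm is not negligible against $\varepsilon\|f\|$. It replaces the dimension, and it is of order at most $2^T$ for every weight. Indeed, $(I+B_w)^{-1}B_w$ is bounded above both by $I$ and by $B_w$. Computing the trace in the basis $(e_{k,i})$ and using the first bound for $k\le T$ and the second for $k>T$, we get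
\begin{equation}\label{eq:effdim}
N(w)\le2^{T+1}+\varepsilon^{-2}\sum_{T<k\le R}\int G_k^2w\,d\mu\le2^{T+1}+2^{2T\rho}C_2^2\sum_{k>T}2^{k(1-2\rho)}\le C_32^T=:\bar N ,
\end{equation}
where $C_3\ge1$ does not depend on $w$ or $T$.

\emph{Choice of the weight.} For sampling we need a probability density $g$ that dominates $K_U$. For the passage from the weighted $L_2$-norm to $L_p$ we need $w=g^{1-2/p}$: then a pointwise bound $v^2\le\Gamma g^{2/p}$ gives
\begin{equation}\label{eq:interp}
\|v\|_p^p=\int|v|^{p-2}v^2\,d\mu\le\Gamma^{(p-2)/2}\int v^2w\,d\mu .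
\end{equation}
Since $K_U$ depends on $w$, this is a fixed point problem, which we solve by maximizing a determinant. Maximizing $\log\det(I+B_w)$ alone would give, by the computation below, $K_U\le\bar N\varepsilon^2g^{2/p}$; then \eqref{eq:interp} yields the error $\varepsilon2^{Ta}$ and the rate $\rho-a$, which for $p>2$ is smaller than $\rho^2/(\rho+a)=\rho-a+a^2/(\rho+a)$. To do better, let $M=E_{J+1}\oplus\dots\oplus E_R$ be the orthogonal complement of $U_J$ in $U$. On $M$ Lemma~\ref{lem:dyadic}(a) gives the bound $2^{-J\rho}$ without any sampling. Only a complement of $M$, of dimension at most $2^{J+1}$, has to go through \eqref{eq:interp}, at the cost $\varepsilon2^{Ja}$. The level $J$ balances the two terms. For $w\in\mathcal W$ let $V$ be the $\|\cdot\|_\varepsilon$-orthogonal complement of $M$ in $U$. Then $\dim V=\dim U_J\le2^{J+1}$ and $K_U=K_V+K_M$.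

\begin{lemma}\label{lem:weight}
There are $w\in\mathcal W$ and a probability density $g$ with respect to $\mu$ such that $w=g^{1-2/p}$ a.e.\ if $p>2$, and for all $x\in D$
\begin{equation}\label{eq:weight}
K_U(x)\le2\bar N\varepsilon^2g(x)^{2/p},\qquad\text{and, if }p>2,\quad K_V(x)\le2^{J+2}\varepsilon^2g(x)^{2/p}.
\end{equation}
\end{lemma}

\begin{proof}
If $p=2$, then $w=1$ and $B_w$ is positive definite by (A2), so $N(w)>0$. Take $g=\varepsilon^{-2}K_U/N(w)$.

Let $p>2$. We want a functional whose derivative in $w$ is a positive combination of $K_U$ and $K_V=K_U-K_M$ in which both terms have integrals of order $2^J$. Put $b=2^{J+1}/\bar N$ and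
\[
\Psi(w)=(1+b)\log\det(I+B_w)-\log\det(I+B_w^M),\qquad w\in\mathcal W .
\]
The set $\mathcal W$ is closed, convex and bounded in the reflexive space $L_s$, hence weakly compact. The matrix entries of $B_w$ and $B_w^M$ are integrals of $w$ against functions $fh\in L_{p/2}=(L_s)^*$, so $\Psi$ is weakly continuous and has a maximizer $w$. From now on $K_U,K_M,V$ refer to this $w$. For positive definite $S$ and symmetric $S'$ the derivative of $\log\det(S+\theta S')$ at $\theta=0$ is $\operatorname{tr}(S^{-1}S')$. So by \eqref{eq:trace}, for $w'\in\mathcal W$ the right derivative of $\Psi((1-\theta)w+\theta w')$ at $\theta=0$ equals $\int\Theta\,(w'-w)\,d\mu$, where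
\[
\Theta=\varepsilon^{-2}\big((1+b)K_U-K_M\big)=\varepsilon^{-2}(bK_U+K_V)\ge0 .
\]
This derivative is at most $0$; no concavity of $\Psi$ is needed. The function $\Theta$ lies in $L_{p/2}$, being a finite sum of squares of elements of $U$, and it is not zero a.e., since otherwise all $f\in U$ would vanish a.e. Put $\Lambda=\int\Theta w\,d\mu$. Taking the supremum over $w'$ and using H\"older's inequality,
\[
\|\Theta\|_{p/2}\le\Lambda\le\|\Theta\|_{p/2}\|w\|_s\le\|\Theta\|_{p/2}.
\]
So $\Lambda=\|\Theta\|_{p/2}>0$, $\|w\|_s=1$, and the equality case of H\"older's inequality gives $w^s=(\Theta/\Lambda)^{p/2}$ a.e. Put $g=(\Theta/\Lambda)^{p/2}$. Then $\int g\,d\mu=1$, $w=g^{1/s}=g^{1-2/p}$ a.e., and $\Theta=\Lambda g^{2/p}$ everywhere. For a $\|\cdot\|_\varepsilon$-orthonormal basis $(v_i)$ of $V$ we have $\varepsilon^{-2}\int v_i^2w\,d\mu\le1$, so $\varepsilon^{-2}\int K_Vw\,d\mu\le2^{J+1}$. With \eqref{eq:effdim}, $\Lambda\le b\bar N+2^{J+1}=2^{J+2}$ and $\Lambda/b\le2\bar N$. Now \eqref{eq:weight} follows from $bK_U\le\varepsilon^2\Theta$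 and $K_V\le\varepsilon^2\Theta$.
\end{proof}

Fix $w,g$ as in the lemma and write $B=B_w$. We use the matrix Bernstein inequality \cite[Thm.~1.4]{tropp}: if $X_1,\dots,X_m$ are independent centered self-adjoint random operators on a $d$-dimensional Euclidean space with $\|X_i\|\le Q$ and $\sigma^2=\|\sum_i\mathbb EX_i^2\|$, then
\[
\mathbb P\Big(\lambda_{\max}\Big(\sum_iX_i\Big)\ge u\Big)\le d\exp\Big(-\frac{u^2/2}{\sigma^2+Qu/3}\Big).
\]
The dimension enters the number of points only through $\log d\le CT$.

\begin{lemma}\label{lem:points}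
Let $m=\lceil19\bar N\log(4d)\rceil$. There are $x_1,\dots,x_m\in D$ with $g(x_i)>0$ such that $\frac1m\sum_ig(x_i)^{-2/p}\tau(x_i)^2\le2\|\tau\|_p^2$ and, for all $f\in U$,
\begin{equation}\label{eq:MZ}
\varepsilon^{-2}\int f^2w\,d\mu\le\|f\|^2+\frac2m\sum_{i=1}^m\varepsilon^{-2}g(x_i)^{-2/p}f(x_i)^2 .
\end{equation}
\end{lemma}

\begin{proof}
In this proof $k_x\in U$ represents $\delta_x$ on $U$, and $(z\otimes z)f=\langle f,z\rangle z$. Substituting $f=(I+B)^{-1/2}y$ in the definition of $K_U$ gives $K_U(x)=\|(I+B)^{-1/2}k_x\|^2$. Let $x_1,\dots,x_m$ be independent with law $g\,d\mu$, so $g(x_i)>0$ almost surely, and put $z_i=\varepsilon^{-1}g(x_i)^{-1/p}(I+B)^{-1/2}k_{x_i}$. By \eqref{eq:weight}, $\|z_i\|^2\le2\bar N$. On $\{g=0\}$ we have $K_U=0$, so all $f\in U$ vanish there; on $\{g>0\}$ we have $g^{1-2/p}=w$ a.e. Since $\langle(k_x\otimes k_x)f,h\rangle=f(x)h(x)$, it follows that $\varepsilon^{-2}\,\mathbb E\,g(x_i)^{-2/p}k_{x_i}\otimes k_{x_i}=B$, and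
\[
S:=\mathbb E\,z_i\otimes z_i=(I+B)^{-1/2}B(I+B)^{-1/2}\le I .
\]
Let $X_i=\frac1m(S-z_i\otimes z_i)$. As a difference of two positive semidefinite operators, $X_i$ has norm at most $\frac1m\max(1,2\bar N)=2\bar N/m$. Moreover $m^2\mathbb EX_i^2=\mathbb E\,\|z_i\|^2z_i\otimes z_i-S^2\le2\bar NI$, so $\sigma^2\le2\bar N/m$. With $u=\frac12$ the exponent is at least $\frac18\big/\frac{7\bar N}{3m}=\frac{3m}{56\bar N}\ge\log(4d)$, so $\sum_iX_i\le\frac12I$ with probability at least $\frac34$. Also $\mathbb E\,g(x_i)^{-2/p}\tau(x_i)^2\le\int\tau^2w\,d\mu\le\|\tau\|_p^2$, so the first assertion holds with probability at least $\frac12$ by Markov's inequality. Choose points for which both events occur. For $y=(I+B)^{1/2}f$ we have $\langle Sy,y\rangle=\langle Bf,f\rangle$, $\langle z_i,y\rangle=\varepsilon^{-1}g(x_i)^{-1/p}f(x_i)$ and $\|y\|^2=\|f\|^2+\langle Bf,f\rangle$. So $\langle\sum_iX_iy,y\rangle\le\frac12\|y\|^2$ reads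
\[
\langle Bf,f\rangle-\frac1m\sum_i\varepsilon^{-2}g(x_i)^{-2/p}f(x_i)^2\le\tfrac12\|f\|^2+\tfrac12\langle Bf,f\rangle ,
\]
which is \eqref{eq:MZ}.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:lower}]
Let $\|f\|\le1$ and $f(x_i)=0$ for the points of Lemma~\ref{lem:points}, and let $f^R$ be the orthogonal projection of $f$ onto $U$. By Lemma~\ref{lem:dyadic}(a), $\|f-f^R\|_p\le C_12^{-R\rho}\le C_1\varepsilon$. By the pointwise convergence in Lemma~\ref{lem:dyadic}(b), $|f^R(x_i)|=|\sum_{k>R}f_k(x_i)|\le\tau(x_i)$. So \eqref{eq:MZ} and \eqref{eq:tail} give $\varepsilon^{-2}\int(f^R)^2w\,d\mu\le1+4\varepsilon^{-2}\|\tau\|_p^2\le C$, that is, $\|f^R\|_\varepsilon\le C$.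

If $p=2$, this says $\|f^R\|_2\le C\varepsilon$, so $\|f\|_2\le C2^{-T\rho}$. If $p>2$, write $f^R=v+h$ with $v\in V$, $h\in M$. The sum is $\|\cdot\|_\varepsilon$-orthogonal, so $\|v\|_\varepsilon,\|h\|_\varepsilon\le C$. Since $h\perp U_J$, $\|h\|_p\le C_12^{-J\rho}\|h\|\le C2^{-J\rho}$. By \eqref{eq:weight}, $v^2\le K_V\|v\|_\varepsilon^2\le C\varepsilon^22^Jg^{2/p}$, and $\int v^2w\,d\mu\le\varepsilon^2\|v\|_\varepsilon^2$. So \eqref{eq:interp} gives $\|v\|_p^p\le(C\varepsilon^22^J)^{(p-2)/2}C\varepsilon^2$, that is, $\|v\|_p\le C\varepsilon2^{Ja}$. By the choice of $J$, both $2^{-J\rho}$ and $\varepsilon2^{Ja}$ are at most $2^\rho2^{-T\rho^2/(\rho+a)}$.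

In all cases $g_m(H)\le C2^{-T\rho^2/(\rho+a)}$ with $m\le CT2^T$. Apply Lemma~\ref{lem:logs} with $k=2^T$.
\end{proof}

\subsection{The case $1\le p<2$}

Let $1/s_0=\frac1p-\frac12$, so $s_0=2p/(2-p)$. For $\varphi\in L_{s_0}$ H\"older's inequality gives $\|f\|_p\le\|\varphi\|_{s_0}\|f/\varphi\|_2$, so an error bound in $L_2(\varphi^{-2}d\mu)$ implies one in $L_p$. The point is to find $\varphi$ for which the stronger norm is still of order $2^{-k\rho}$ on $E_k$. We first treat one level.

\begin{lemma}\label{lem:density}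
Let $1\le p<2$ and let $E\ne\{0\}$ be a finite-dimensional subspace of an admissible Hilbert space with $\|h\|_p\le A\|h\|$ on $E$. There is $\varphi\ge0$ with $\|\varphi\|_{s_0}=1$ such that every $h\in E$ vanishes a.e.\ on $\{\varphi=0\}$ and satisfies $\int_{\{\varphi>0\}}h^2\varphi^{-2}d\mu\le\kappa_p^2A^2\|h\|^2$.
\end{lemma}

\begin{proof}
Let $(e_i)$ be an orthonormal basis of $E$ and $G^2=\sum_ie_i^2$. For positive semidefinite matrices $Q=(q_{ij})$ with trace at most $1$ put $u_Q=\sum_{i,j}q_{ij}e_ie_j$. These matrices form a compact convex set, the functions $u_Q$ include $h^2$ for $h\in E$, $\|h\|\le1$, and $0\le u_Q\le G^2$ because $0\le Q\le I$. By dominated convergence $Q\mapsto\int u_Q^{p/2}d\mu$ is continuous. Let $u_0$ be a maximizer and $\Gamma=\int u_0^{p/2}d\mu$, which is positive by (A2). Diagonalizing the matrix writes $u_0=\sum_i\lambda_ih_i^2$ with orthonormal $h_i$ and $\sum_i\lambda_i\le1$, so $\Gamma^{1/p}\le\kappa_pA$ by Lemma~\ref{lem:gauss}.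

Fix $u=u_Q$ and consider $q_\theta=\theta^{-1}\{((1-\theta)u_0+\theta u)^{p/2}-u_0^{p/2}\}$ for $0<\theta\le1$. As $p/2<1$, the function $\theta\mapsto((1-\theta)u_0+\theta u)^{p/2}$ is concave, so $q_\theta$ increases as $\theta\downarrow0$. It is bounded below by the integrable function $q_1$, and $\int q_\theta\,d\mu\le0$ by maximality. By monotone convergence, $q_0=\lim_{\theta\downarrow0}q_\theta$ has integral at most $0$ and is finite a.e. On $\{u_0=0\}$ we have $q_\theta=\theta^{p/2-1}u^{p/2}$, which tends to $\infty$ unless $u=0$; so $u=0$ and $q_0=0$ a.e.\ there. On $\{u_0>0\}$ we have $q_0=\frac p2u_0^{p/2-1}(u-u_0)$. Hence $\int_{\{u_0>0\}}u_0^{p/2-1}u\,d\mu\le\Gamma$.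

Put $\varphi=\Gamma^{-1/s_0}u_0^{(2-p)/4}$. Then $\varphi^{s_0}=u_0^{p/2}/\Gamma$ has integral $1$, and $\varphi^{-2}=\Gamma^{2/s_0}u_0^{p/2-1}$ on $\{\varphi>0\}$. With $u=h^2$, $\|h\|\le1$, we get $\int_{\{\varphi>0\}}h^2\varphi^{-2}d\mu\le\Gamma^{2/s_0+1}=\Gamma^{2/p}$.
\end{proof}

\begin{proposition}\label{prop:small}
Let $1\le p<2$ and let $H$ be an admissible Hilbert space with $r^{\mathrm{all}}(H,p)=r\in(\frac12,\infty)$. Then $r^{\mathrm{std}}(H,p)=r$.
\end{proposition}

\begin{proof}
Let $\frac12<\rho'<\rho<r$ and $\delta=s_0(\rho-\rho')$. Use Lemma~\ref{lem:dyadic} with $\rho$. Let $\varphi_k$ be the function of Lemma~\ref{lem:density} for $E_k$ with $A=C_12^{-k\rho}$, and $\varphi_k=0$ if $E_k=\{0\}$. Put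
\[
\varphi=\Big(\sum_k2^{-k\delta}\varphi_k^{s_0}\Big)^{1/s_0}\in L_{s_0},\qquad D_0=\{0<\varphi<\infty\},\qquad d\nu=\varphi^{-2}d\mu\ \text{ on }D_0 .
\]
Since $\varphi\ge2^{-k\delta/s_0}\varphi_k$ and $h\in E_k$ vanishes a.e.\ on $\{\varphi_k=0\}$, we have $\|h\|_{L_2(\nu)}\le2^{k\delta/s_0}\kappa_pC_12^{-k\rho}\|h\|=C2^{-k\rho'}\|h\|$ on $E_k$. From $|f|\le\sum_k|f_k|$ at every point we get $\|f\|_{L_2(\nu)}\le C\|f\|$ for all $f\in H$ and $\|f\|_{L_2(\nu)}\le C2^{-K\rho'}\|f\|$ for $f\perp U_K$.

Every $f\in H$ vanishes $\mu$-a.e.\ off $D_0$: the set $\{\varphi=\infty\}$ is null, and on $\{\varphi=0\}$ each $f_k$ vanishes a.e. On $D_0$ the measures $\mu$ and $\nu$ have the same null sets. So if $f|_{D_0}=0$ $\nu$-a.e., then $f=0$ by (A2). Hence the space $H'$ of restrictions to $D_0$, with the norm of $H$, is an admissible Hilbert space for $L_2(D_0,\nu)$, and $c_n(H')\le Cn^{-\rho'}$ for $n\ge1$. By Proposition~\ref{prop:lower} with $p=2$, its numbers $g_n$ are $O(n^{-\rho''})$ for every $\rho''<\rho'$. Since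 $\|f\|_{L_p(\mu)}\le\|\varphi\|_{s_0}\|f\|_{L_2(\nu)}$, the same points show $r^{\mathrm{std}}(H,p)\ge\rho'$. Let $\rho'\uparrow r$.
\end{proof}

\section{Hilbert spaces on which function values are weak}\label{sec:upper}

In the space $Y$ of Section~\ref{sec:one} a perturbation of norm $1$ can concentrate on one point, which is expensive in $L_p$ for $p>2$. We replace spikes by the functions $\langle a,x\rangle$, $a\in\mathbb R^N$, on a large finite family of sign vectors $x$. All their $L_p$-norms, $p<\infty$, are bounded by a multiple of $\|a\|_{\ell_2}$. Yet values $y$ at up to $cN/\log N$ points can be prescribed with $\|a\|_{\ell_2}$ of order only $\|y\|_{\ell_2}/\sqrt N$, because the sign vectors have length $\sqrt N$ and are well conditioned.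

\begin{lemma}\label{lem:vectors}
Let $2\le p<\infty$. There are $C_p\ge1$, $c_p\in(0,1)$ and $N_p$ such that for $N\ge N_p$, $1\le L\le2N$ and $M=\lceil N^{p+3}\rceil$ there are $x_{j,i}\in\{\pm1\}^N$, $j\le L$, $i\le M$, with the following properties.
\begin{enumerate}
\item[(i)] $\big(\frac1M\sum_i|\langle a,x_{j,i}\rangle|^p\big)^{1/p}\le C_p\|a\|_{\ell_2}$ for all $j\le L$ and $a\in\mathbb R^N$.
\item[(ii)] For every set $P$ of at most $c_pN/\log N$ index pairs and every $y\in\mathbb R^P$ there is $a\in\mathbb R^N$ with $\langle a,x_\pi\rangle=y_\pi$ for $\pi\in P$ and $\|a\|_{\ell_2}^2\le8\|y\|_{\ell_2}^2/N$.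
\end{enumerate}
\end{lemma}

\begin{proof}
Let all entries be independent uniform signs.

(i) For a unit vector $a$ the variables $|\langle a,x_{j,i}\rangle|^p$ lie in $[0,N^{p/2}]$ and have mean at most $B_p^p$, with $B_p$ depending only on $p$ (Khinchine's inequality). Hoeffding's inequality states that the average of $M$ independent variables with values in $[0,\xi]$ exceeds its mean by $1$ with probability at most $e^{-2M/\xi^2}$; here this is at most $e^{-2N^3}$. A union bound over $j\le2N$ and a $\frac12$-net with at most $5^N$ points gives a failure probability below $\frac14$ for large $N$. The left side of (i) is a seminorm in $a$, so (i) holds with $C_p=2(B_p^p+1)^{1/p}$.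

(ii) Let $c_p=1/(48(p+7))$ and $n=\lfloor c_pN/\log N\rfloor$, so $1\le n\le M$ for large $N$. There are at most $(LM)^n\le N^{(p+6)n}$ sets $P$ of $n$ pairs. Let $X_P$ be the $N\times n$ matrix with columns $x_\pi$, $\pi\in P$. By Lemma~\ref{lem:signs} with $k=N$, the bound $X_P^TX_P\ge\frac N8I$ fails for some $P$ with probability at most $2(33N^{p+6})^ne^{-N/24}\le2N^{(p+7)n}e^{-N/24}\le2e^{-N/48}<\frac12$ for large $N$. So there is a family with (i) and this bound for all $P$ of size $n$. A smaller set is contained in one of size $n$, so the bound holds for it too. Put $a=X_P(X_P^TX_P)^{-1}y$. Then $X_P^Ta=y$ and $\|a\|_{\ell_2}^2=y^T(X_P^TX_P)^{-1}y\le8\|y\|_{\ell_2}^2/N$.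
\end{proof}

\begin{proposition}\label{prop:zero}
If $1\le p<\infty$ and $0<r\le\frac12$, then $\ell^{\mathrm H}(r,p)=0$.
\end{proposition}

\begin{proof}
Let $q=\max(p,2)$, and take the vectors $x_i=x_{1,i}$ of Lemma~\ref{lem:vectors} for the exponent $q$ and $L=1$. Let $D=\{1,\dots,M\}$ with the uniform probability measure. Then the function $i\mapsto\langle a,x_i\rangle$ has $L_p$-norm at most $C_q\|a\|_{\ell_2}$. For $0<\varrho<\frac12$ let $Y$ be the space of functions $f(i)=a_0+N^{-\varrho}\langle a,x_i\rangle$, $(a_0,a)\in\mathbb R^{1+N}$, with the quotient norm. Then $c_0(Y)\le1+C_q$. The functional $a_0$ of the minimal representation gives $c_k(Y)\le C_qN^{-\varrho}$ for $k\ge1$, and $c_k(Y)=0$ for $k>N$. So $c_k(Y)\le C_qk^{-\varrho}$ for all $k\ge1$, uniformly in $N$.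

Fix $n$ and let $N$ be so large that $n\le c_qN/\log N$, $8nN^{2\varrho-1}\le1$ and $C_qN^{-\varrho}\le\frac12$; the second condition is where $\varrho<\frac12$ enters. Given $n$ points, Lemma~\ref{lem:vectors}(ii) with all $y_\pi=N^\varrho$ gives $a$ with $\|a\|_{\ell_2}^2\le8nN^{2\varrho-1}\le1$ such that $f(i)=1-N^{-\varrho}\langle a,x_i\rangle$ vanishes at the points. Then $\|f\|_Y\le\sqrt2$ and $\|f\|_p\ge1-C_qN^{-\varrho}\ge\frac12$. So $g_n(Y)\ge1/(2\sqrt2)$.

Take such blocks for $n=n_j=2^{j^2}$ and $\varrho=\varrho_j\uparrow\frac12$. Lemma~\ref{lem:diag} with $t=2$ gives a Hilbert space with $r^{\mathrm{all}}\ge\frac12$ and $r^{\mathrm{std}}=0$. Apply Lemma~\ref{lem:reduce}.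
\end{proof}

For $r>\frac12$ the perturbation $N^{-r}\langle a,x\rangle$ with $\|a\|_{\ell_2}\le1$ is uniformly at most $N^{1/2-r}$ and cannot cancel a constant of order $1$. Two changes help when $p>2$. The hidden function need only have size $L^{-r}$ with $L$ much smaller than $N$: a lower bound $L^{-r}$ for about $N$ samples already costs rate. And the rate $r$ leaves room for $L$ candidates of that size. If they have disjoint supports, one of them meets at most a fraction $1/L$ of the samples. A candidate of $L_p$-norm $L^{-r}$ on a set of measure $1/L$ has height $L^{-r+1/p}$. Canceling it at $N/L$ points costs $\|a\|_{\ell_2}^2\approx N^{2r-1}\cdot L^{-2r+2/p}\cdot N/L=N^{2r}L^{-2(r+a_p)}$, which is bounded for $L=N^{r/(r+a_p)}$. This is the relation between $2^J$ and $2^T$ in Section~\ref{sec:lower}.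

\begin{proposition}\label{prop:theta}
If $2<p<\infty$ and $r>\frac12$, then $\ell^{\mathrm H}(r,p)\le r/(r+a_p)$.
\end{proposition}

\begin{proof}
Let $\theta=r/(r+a_p)<1$, $N\ge N_p$, $L=\lceil N^\theta\rceil\le N$, and take the vectors of Lemma~\ref{lem:vectors}. Let $D=\{(j,i):j\le L,\ i\le M\}$ with the uniform probability measure, $B_j=\{(j,i):i\le M\}$ and $u_j=L^{1/p}\mathbf 1_{B_j}$, so $\|u_j\|_p=1$. Let $Y_N$ be the space of functions
\[
f(\pi)=L^{-r}\sum_{j\le L}\alpha_ju_j(\pi)+N^{-r}\langle a,x_\pi\rangle,\qquad(\alpha,a)\in\mathbb R^{L+N},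
\]
with the quotient norm. Averaging the $p$-th power of Lemma~\ref{lem:vectors}(i) over $j$ shows that $\pi\mapsto\langle a,x_\pi\rangle$ has $L_p$-norm at most $C_p\|a\|_{\ell_2}$. Since the supports are disjoint and $p\ge2$, $\|\sum_j\alpha_ju_j\|_p=\|\alpha\|_{\ell_p}\le\|\alpha\|_{\ell_2}$. Hence $c_0(Y_N)\le L^{-r}+C_pN^{-r}$; the coordinates $\alpha_j$ of the minimal representation give $c_k(Y_N)\le C_pN^{-r}$ for $k\ge L$; and $c_k(Y_N)=0$ for $k\ge L+N$. As $N^\theta\le L\le N$,
\begin{equation}\label{eq:YN}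
c_0(Y_N)\le(1+C_p)N^{-\theta r},\qquad c_k(Y_N)\le(1+2^rC_p)\,k^{-r}\quad(k\ge1);
\end{equation}
for the second bound consider $k<L$ and $L\le k<2N$ separately.

Let $n=\lfloor c_pN/\log N\rfloor\le N$ points be given. Some $B_j$ contains at most $n/L$ of them. Apply Lemma~\ref{lem:vectors}(ii) with $y_\pi=N^rL^{-r+1/p}$ at the sampled points in $B_j$ and $y_\pi=0$ at the other sampled points. Then $f(\pi)=L^{-r}u_j(\pi)-N^{-r}\langle a,x_\pi\rangle$ vanishes at all given points, and
\[
\|a\|_{\ell_2}^2\le\frac8N\,N^{2r}L^{-2r+2/p}\,\frac nL\le8N^{2r}L^{-2(r+a_p)}\le8 ,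
\]
since $L^{r+a_p}\ge N^r$. So $\|f\|_{Y_N}\le3$, and $\|f\|_p\ge L^{-r}-3C_pN^{-r}\ge\frac12L^{-r}$ for large $N$, because $L/N\to0$. With $L\le2N^\theta$ we get $g_n(Y_N)\ge\frac16(2N^\theta)^{-r}$.

Let $H$ be the sum of the $Y_{N}$, $N=2^j$, $j\ge j_0$, with $\omega_j=1$, $t=2$ and $j_0$ large; $\sum c_0<\infty$ by \eqref{eq:YN}. Give $k$ functionals to each block with $j\le K=\lceil\theta^{-1}\log_2k\rceil$. By \eqref{eq:sum} and \eqref{eq:YN}, at most $Kk$ functionals give the bound $CKk^{-r}+C2^{-K\theta r}\le C(K+1)k^{-r}$, so $r^{\mathrm{all}}(H,p)\ge r$ by Lemma~\ref{lem:logs}. For $n=\lfloor c_pN/\log N\rfloor$, $N=2^j$, and $\rho>\theta r$ we have $n^\rho g_n(H)\ge cn^\rho N^{-\theta r}\to\infty$ as $j\to\infty$. So $r^{\mathrm{std}}(H,p)\le\theta r$. Apply Lemma~\ref{lem:reduce}.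
\end{proof}

\section{A non-separable Banach space}\label{sec:nonsep}

In Proposition~\ref{prop:banach}(i) the rate $\frac12+\frac1q$ is limited by the $L_p$-norm of the spikes. On $[0,1]$ with Lebesgue measure a spike $\mathbf 1_{\{x\}}$ has norm zero in every $L_p$, $p\le\infty$. Only the injectivity in (A2) forbids its use.

\begin{remark}\label{rem:inj}
Without injectivity both power functions would vanish identically. Let $n_j=2^{j^2}$ and let $H_j$ be the Hilbert space of functions $\alpha+n_jb(x)$ on $[0,1]$, with $b\in\ell_2([0,1])$ and norm $(\alpha^2+\|b\|_{\ell_2}^2)^{1/2}$. Each such function equals $\alpha$ a.e., so $c_0(H_j)=1$ and $c_1(H_j)=0$. For a set $S$ of at most $n_j$ points, $1-\mathbf 1_S$ has norm at most $\sqrt2$, so $g_{n_j}(H_j)\ge1/\sqrt2$. The estimates \eqref{eq:sum} do not use injectivity, and for $\omega_j=2^j$, $t=2$ they give $c_K\le2^{-K}$ and $g_{n_j}\ge2^{-j}/\sqrt2$. Thus $r^{\mathrm{all}}=\infty$ and $r^{\mathrm{std}}=0$, and adding $H_0(r)$ gives the ratio $0$ for every $r$.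
\end{remark}

For an admissible Hilbert space with a positive rate this cannot be repaired, since such a space is separable by Lemma~\ref{lem:dyadic}(b). In contrast, the points of $\ell_1([0,1])$ are separated by countably many functionals, the moments $\sum_xb(x)x^i$. We record all moments on a second interval through $y\mapsto\sum_xb(x)e^{xy}$. This restores injectivity, and it costs almost nothing: few moments make the new component very small, and two nearby spikes of opposite sign almost cancel in it.

\begin{proposition}\label{prop:nonsep}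
For every $p\in[1,\infty]$ there is an admissible Banach space $F$ with $r^{\mathrm{all}}(F,p)=\infty$ and $r^{\mathrm{std}}(F,p)=0$.
\end{proposition}

\begin{proof}
Let $I_j,J_j$, $j\ge1$, be disjoint copies of $[0,1]$ with Lebesgue measure, let $D$ be their union, and let $n_j=2^{j^2}$. Let $F$ consist of the functions
\[
f|_{I_j}(x)=\alpha_j+n_jb_j(x),\qquad f|_{J_j}(y)=\sum_{x\in[0,1]}b_j(x)e^{xy},
\]
with $\alpha_j\in\mathbb R$, $b_j\in\ell_1([0,1])$ and $\|f\|_F=\sum_j2^j(|\alpha_j|+\|b_j\|_{\ell_1})<\infty$.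

\emph{Admissibility.} Each $b_j$ has countable support, so $f|_{I_j}$ is measurable and equals $\alpha_j$ a.e.; and $f|_{J_j}$ is continuous with $|f|_{J_j}|\le e\|b_j\|_{\ell_1}$. Suppose $f=0$ a.e. Then $\alpha_j=0$, and $f|_{J_j}=0$ on $[0,1]$ by continuity. The series defines an entire function of $y$, which therefore vanishes identically, and its derivatives at $0$ give $\sum_xb_j(x)x^i=0$ for all $i\ge0$. By the Weierstrass theorem $\sum_xb_j(x)\phi(x)=0$ for all continuous $\phi$ on $[0,1]$. Taking $\phi(x)=\max(0,1-l|x-x_0|)$ and $l\to\infty$ gives $b_j(x_0)=0$ by dominated convergence. So the parameters are determined by $f$, the norm is well defined, $F$ is isometric to an $\ell_1$-space, and the map into $L_p$ is injective. It is continuous because $\|f\|_p\le\sum_j(|\alpha_j|+e\|b_j\|_{\ell_1})\le e\|f\|_F$. Evaluations are bounded by $n_j\|f\|_F$ on $I_j$ and by $e\|f\|_F$ on $J_j$.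

\emph{General information.} Use the $K+K^2$ functionals $\alpha_j$ and $\sum_xb_j(x)x^i$ for $j\le K$, $0\le i<K$. Let $\|f\|_F\le1$ lie in their kernel. For $j\le K$ we have $f|_{I_j}=0$ a.e., and by Taylor's formula
\[
|f|_{J_j}(y)|=\Big|\sum_xb_j(x)\Big(e^{xy}-\sum_{i<K}\frac{(xy)^i}{i!}\Big)\Big|\le\frac e{K!}\|b_j\|_{\ell_1}\le\frac e{K!}2^{-j}.
\]
The blocks $j>K$ contribute at most $\sum_{j>K}e2^{-j}$. So $c_{K^2+K}(F)\le e/K!+e2^{-K}\le C2^{-K}$, which decays faster than any power of $K^2+K$, and $r^{\mathrm{all}}=\infty$.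

\emph{Function values.} Let $n_j$ points be given, and let $x_1,\dots,x_m\in I_j$ and $y_1,\dots,y_{m'}\in J_j$ be the distinct ones in these two sets. Fix distinct $z_1,\dots,z_{m'}\in[0,1]\setminus\{x_1,\dots,x_m\}$. The matrix $(e^{z_ky_l})_{l,k}$ is invertible, because a nontrivial sum $\sum_{k\le m'}\beta_ke^{z_ky}$ has at most $m'-1$ real zeros; this follows by induction on $m'$, dividing by $e^{z_1y}$, differentiating and applying Rolle's theorem. Let $x_1',\dots,x_m'\in[0,1]$ be distinct and different from all $x_i$ and $z_k$, and put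
\[
b_j=-\frac1{n_j}\sum_{i\le m}\mathbf 1_{\{x_i\}}+\frac1{n_j}\sum_{i\le m}\mathbf 1_{\{x_i'\}}+\sum_{k\le m'}\beta_k\mathbf 1_{\{z_k\}},
\]
where $\beta$ solves $\sum_k\beta_ke^{z_ky_l}=n_j^{-1}\sum_i(e^{x_iy_l}-e^{x_i'y_l})$ for $l\le m'$. The matrix is fixed and the right side tends to $0$ as $x_i'\to x_i$, so we may arrange $\sum_k|\beta_k|\le1$ and hence $\|b_j\|_{\ell_1}\le3$. Let $\alpha_j=1$ and let all other components be zero. Then $f(x_i)=1+n_jb_j(x_i)=0$, $f(y_l)=0$, and $f$ vanishes outside $I_j\cup J_j$. Moreover $\|f\|_F\le2^{j+2}$ and $\|f\|_p\ge\|f|_{I_j}\|_p=1$. So $g_{n_j}(F)\ge2^{-j-2}$, and $n_j^\eta g_{n_j}(F)\to\infty$ for every $\eta>0$.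
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:full}]
(a) The case $p=\infty$ is Proposition~\ref{prop:infty}, and the case $p<\infty$, $r\le\frac12$ is Proposition~\ref{prop:zero}. Let $p<\infty$ and $r>\frac12$. For $p\ge2$, Proposition~\ref{prop:lower} with $\rho\uparrow r$ gives $r^{\mathrm{std}}\ge r^2/(r+a_p)$ for every admissible Hilbert space with $r^{\mathrm{all}}=r$, so $\ell^{\mathrm H}(r,p)\ge r/(r+a_p)$. For $p<2$ we have $a_p=0$, and the same inequality is Proposition~\ref{prop:small}. The reverse inequality is Proposition~\ref{prop:theta} for $p>2$ and the bound $\ell^{\mathrm H}\le1$ for $p\le2$.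

(b) Apply Lemma~\ref{lem:reduce} with $\beta=0$ to the space of Proposition~\ref{prop:nonsep}. This space is not separable, since the spikes $b_1=\mathbf 1_{\{x\}}$, $x\in[0,1]$, have mutual distance $4$.

(c) By (b) the two functions differ at $(r,p)$ exactly when $\ell^{\mathrm H}(r,p)>0$, and by (a) this happens exactly when $p=\infty$ or $r>\frac12$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{power}
\emph{On the power of function values for the approximation problem in various settings},
\texttt{http://www.firstlight.cn/\allowbreak upload/\allowbreak plusfile/\allowbreak 201011/\allowbreak 22/\allowbreak 20101122111214.pdf}.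

\bibitem{tropp}
Tropp, \emph{Found. Comput. Math.} 12 (2012).

\end{thebibliography}
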